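\title{Lipschitz bounds for the orthotropic $p$-Laplace equation with data in Lebesgue and Lorentz spaces}

\begin{abstract}
We study local weak solutions of $-\sum_{l=1}^N\partial_l\big(|\partial_lu|^{p-2}\partial_lu\big)=f$ for $N\ge2$ and $p\ge2$. We prove that they are locally Lipschitz when $f\in L^q_{\mathrm{loc}}$ with $q>N$. The Lorentz condition $f\in L^{N,1}$, which suffices for $p=2$, does not suffice for any $p>2$: we construct a solution with unbounded gradient and with $f\in L^{N,\sigma}$ for every $\sigma>\gamma$, where $\gamma=Np/(Np+(N-1)(p-2))<1$. For $N\ge3$ and $p>2$, the condition $f\in L^{N,\sigma}$ locally gives Lipschitz continuity if and only if $\sigma\le\gamma$. The counterexample and the estimate are governed by the same family of thin boxes.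
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $N\ge2$, let $\Omega\subset\mathbb R^N$ be open, let $p\ge2$ and $f\in L^1_{\mathrm{loc}}(\Omega)$. All functions are real-valued, and $\partial_l=\partial/\partial x_l$. The orthotropic $p$-Laplace equation is
\begin{equation}\label{eq:main}
-\sum_{l=1}^N\partial_l\big(|\partial_lu|^{p-2}\partial_lu\big)=f\quad\text{in }\Omega .
\end{equation}
A \emph{local weak solution} is a function $u\in W^{1,p}_{\mathrm{loc}}(\Omega)$ such that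
\begin{equation}\label{eq:weak}
\sum_{l=1}^N\int_\Omega|\partial_lu|^{p-2}\partial_lu\,\partial_l\varphi\,dx=\int_\Omega f\varphi\,dx\qquad\text{for every }\varphi\in C_c^\infty(\Omega).
\end{equation}
For $f=0$ these are the local minimizers of $\sum_l\frac1p\int|\partial_lu|^p\,dx$, and it is known that they are locally Lipschitz, with $\|\nabla u\|_{L^\infty(B_{R/2})}$ bounded by $C(N,p)$ times the $L^p$ average of $\nabla u$ on $B_R\Subset\Omega$. Lipschitz regularity is also known for $f\ne0$, but only under non-sharp assumptions on $f$. We ask for the sharp ones. ``Locally Lipschitz'' means $\nabla u\in L^\infty_{\mathrm{loc}}(\Omega)$.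

Scaling identifies the critical exponent. If $u$ solves \eqref{eq:main}, then $u(\varrho x)/\varrho$ has the same gradient bound and solves \eqref{eq:main} with right-hand side $\varrho f(\varrho x)$, whose $L^q$ norm is $\varrho^{1-N/q}\|f\|_{L^q}$. For $q>N$ the right-hand side becomes small at small scales; for $q=N$ it keeps its size. The Lorentz spaces refine the critical case. For a measurable function $h$ on a set $D\subset\mathbb R^N$, the \emph{decreasing rearrangement} of $h$ is
\[
h^*(t)=\inf\big\{\lambda\ge0:\ |\{x\in D:|h(x)|>\lambda\}|\le t\big\},\qquad t>0,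
\]
and for $0<\sigma<\infty$
\[
\|h\|_{L^{N,\sigma}(D)}=\Big(\int_0^\infty\big(t^{1/N}h^*(t)\big)^\sigma\,\frac{dt}t\Big)^{1/\sigma}.
\]
The number $t^{1/N}h^*(t)$ is the $L^N$ norm of the constant $h^*(t)$ on a set of measure $t$, so $\|h\|_{L^{N,\sigma}}$ adds up, in the manner of $\ell^\sigma$, the $L^N$ sizes of $h$ at the different scales of measure. All these quantities are invariant under $f\mapsto\varrho f(\varrho\,\cdot)$, because the rearrangement becomes $\varrho f^*(\varrho^Nt)$. We say that $f$ is \emph{locally in} $L^{N,\sigma}$ if $f\in L^{N,\sigma}(K)$ for every compact $K\subset\Omega$.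

According to \cite{slides}, the expected sharp assumption for Lipschitz regularity is $f\in L^q$ with $q>N$, and the sharpest one should be $f\in L^{N,1}$, as in Beck--Mingione. This gives two statements to prove or disprove.
\begin{itemize}
\item[(a)] If $f\in L^q_{\mathrm{loc}}(\Omega)$ for some $q>N$, then every local weak solution is locally Lipschitz.
\item[(b)] If $f$ is locally in $L^{N,1}$, then every local weak solution is locally Lipschitz.
\end{itemize}

For $p=2$ equation \eqref{eq:main} is Poisson's equation. The gradient of the Newtonian potential of $f$ is linear in $f$, the contributions of the different scales add, and the exponent $\sigma=1$ appears (Proposition~\ref{prop:poisson}). For $p>2$, differentiating \eqref{eq:main} formally in $x_k$ gives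
\begin{equation}\label{eq:formal}
-\sum_{l}\partial_l\big((p-1)|\partial_lu|^{p-2}\,\partial_l(\partial_ku)\big)=\partial_kf .
\end{equation}
Where all partial derivatives of $u$ have comparable size, this is a uniformly elliptic linear equation for $\partial_ku$, and one would guess the same threshold as for $p=2$. But a large gradient only forces one partial derivative to be large. The coefficient in direction $x_l$ vanishes where $\partial_lu=0$, however large $|\nabla u|$ is. This degeneracy is the difficulty in proving (a), and it makes (b) false.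

\subsection{Results}

Put
\begin{equation}\label{eq:gamma}
A=\frac{(N-1)(p-2)}p,\qquad \gamma=\frac1{1+A/N}=\frac{Np}{Np+(N-1)(p-2)}\in(0,1],
\end{equation}
so that $\gamma<1$ if and only if $p>2$. For $f$ on a ball $B_R$, with $f^*$ the rearrangement of $f|_{B_R}$, put
\begin{equation}\label{eq:Phi}
F(t)=\Big(\frac1t\int_0^tf^*(s)^2\,ds\Big)^{1/2},\qquad \Phi(f;B_R)=\Big(\int_0^{|B_R|}\big(t^{1/N}F(t)\big)^\gamma\,\frac{dt}t\Big)^{1/\gamma}.
\end{equation}
Thus $\Phi$ is the $L^{N,\gamma}$ quantity with $f^*$ replaced by its quadratic mean $F\ge f^*$. The quadratic mean appears because energy estimates see $f$ through integrals $\int_Ef^2$.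

The letters $C,c,C_0,C_1,\dots$ denote positive constants that depend only on $N$ and $p$, unless another dependence is shown; $C$ may change from line to line. Balls with different radii are concentric.

\begin{theorem}\label{thm:bound}
Let $N\ge2$, $p\ge2$, $B_R\Subset\Omega$ and $\Phi(f;B_R)<\infty$. Every local weak solution $u$ of \eqref{eq:main} satisfies
\begin{equation}\label{eq:bound}
\|\nabla u\|_{L^\infty(B_{R/2})}\le C\Big[\Big(\frac1{|B_R|}\int_{B_R}|\nabla u|^p\,dx\Big)^{1/p}+\Phi(f;B_R)^{\frac1{p-1}}\Big].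
\end{equation}
Moreover:
\begin{itemize}
\item[(i)] $\Phi(f;B_R)\le C(N,p,q)\,R^{1-N/q}\|f\|_{L^q(B_R)}$ for $q>N$;
\item[(ii)] if $N\ge3$, then $\Phi(f;B_R)\le C\|f\|_{L^{N,\gamma}(B_R)}$.
\end{itemize}
\end{theorem}

The power $1/(p-1)$ is dictated by the homogeneity $(u,f)\mapsto(su,s^{p-1}f)$, $s>0$, of \eqref{eq:main}. The proof does not use the Lipschitz bound for $f=0$; it contains it.

\begin{theorem}\label{thm:counter}
Let $N\ge2$ and $p>2$. There are a compactly supported $f\in\bigcap_{\sigma>\gamma}L^{N,\sigma}(\mathbb R^N)$, in particular $f\in L^{N,1}(\mathbb R^N)$, and a local weak solution $u\in W^{1,p}_{\mathrm{loc}}(\mathbb R^N)\cap C^\infty(\mathbb R^N\setminus\{0\})$ of \eqref{eq:main} in $\mathbb R^N$ such that $\nabla u\notin L^\infty(U)$ for every neighborhood $U$ of $0$.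
\end{theorem}

\begin{corollary}\label{cor:answers}
Let $\Omega$ be nonempty.
\begin{itemize}
\item[(1)] Statement \textup{(a)} holds for all $N\ge2$, $p\ge2$, and for every $B_R\Subset\Omega$
\[
\|\nabla u\|_{L^\infty(B_{R/2})}\le C\Big(\frac1{|B_R|}\int_{B_R}|\nabla u|^p\,dx\Big)^{1/p}+C(N,p,q)\big(R^{1-N/q}\|f\|_{L^q(B_R)}\big)^{\frac1{p-1}}.
\]
\item[(2)] Statement \textup{(b)} is false for every $p>2$ and $N\ge2$, and true for $p=2$.
\item[(3)] Let $N\ge3$, $p>2$ and $0<\sigma<\infty$. The condition that $f$ be locally in $L^{N,\sigma}$ guarantees that every local weak solution is locally Lipschitz if and only if $\sigma\le\gamma$.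
\end{itemize}
\end{corollary}

\begin{proof}
The estimate in (1) is \eqref{eq:bound} combined with (i), and every compact subset of $\Omega$ is covered by finitely many balls $B_{R/2}$ with $B_R\Subset\Omega$. Translating the pair $(u,f)$ of Theorem~\ref{thm:counter} so that the singular point lies in $\Omega$, and restricting it to $\Omega$, we obtain the negative part of (2) and the case $\sigma>\gamma$ of (3). The case $p=2$ of (2) is Proposition~\ref{prop:poisson}. If $\sigma\le\gamma$, then $L^{N,\sigma}\subset L^{N,\gamma}$ by \eqref{eq:inclusion}, and (ii) and \eqref{eq:bound} apply.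
\end{proof}

For $N=2$ and $p>2$, whether $f\in L^{2,\sigma}$ with $\sigma\le\gamma$ suffices is not settled here; see Remark~\ref{rem:plane}.

Section~\ref{sec:lorentz} collects the facts on rearrangements and proves (i), (ii) and the case $p=2$. Section~\ref{sec:boxes} computes the cost, in the $L^N$ norm of $f$, of raising $\partial_1u$ by an amount $d$: it is at most of order $d^{1/\gamma}$, which is much less than $d$ when $p>2$, and Theorem~\ref{thm:counter} follows by nesting infinitely many such increments. Section~\ref{sec:regularized} proves \eqref{eq:bound} for regularized equations by a De Giorgi iteration on one partial derivative, in which each step shows that no cheaper increment exists. Section~\ref{sec:limit} removes the regularization.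

\section{Rearrangements, Lorentz norms and Poisson's equation}\label{sec:lorentz}

Let $h$ be measurable on $D\subset\mathbb R^N$. The function $h^*$ is nonincreasing and has the same distribution as $|h|$: for $\lambda\ge0$, the set $\{t>0:h^*(t)>\lambda\}$ is the interval with endpoints $0$ and $|\{|h|>\lambda\}|$. Hence $\|h^*\|_{L^q(0,\infty)}=\|h\|_{L^q(D)}$, so $L^{N,N}=L^N$; also $h^*(t)=0$ for $t\ge|D|$. The layer-cake formula $\int h^2=\int_0^\infty|\{h^2>\lambda\}|\,d\lambda$, applied to $h^*$ on $(0,t)$, gives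
\begin{equation}\label{eq:layer}
\int_0^th^*(s)^2\,ds=\int_0^\infty\min\big\{t,|\{h^2>\lambda\}|\big\}\,d\lambda .
\end{equation}
If $|D|<\infty$ and $h$ is finite a.e., then
\begin{equation}\label{eq:sup}
\int_0^th^*(s)^2\,ds=\max\Big\{\int_Eh^2\,dx:\ E\subset D,\ |E|\le t\Big\}.
\end{equation}
Indeed, $\int_Eh^2=\int_0^\infty|E\cap\{h^2>\lambda\}|\,d\lambda$ is at most the right side of \eqref{eq:layer}. Equality holds for $E=\{h\ne0\}$ if $h^*(t)=0$, and otherwise for a set $E$ of measure $t$ with $\{|h|>h^*(t)\}\subset E\subset\{|h|\ge h^*(t)\}$. We also use the Hardy--Littlewood inequality $\int_D|h_1h_2|\,dx\le\int_0^\infty h_1^*h_2^*\,dt$.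

Since $h^*$ is nonincreasing, $\|h\|_{L^{N,\sigma}}^\sigma\ge h^*(t)^\sigma\int_0^ts^{\sigma/N-1}\,ds=\frac N\sigma\big(t^{1/N}h^*(t)\big)^\sigma$. So $t^{1/N}h^*(t)$ is bounded when $h\in L^{N,\sigma}$, and therefore
\begin{equation}\label{eq:inclusion}
L^{N,\sigma}\subset L^{N,\sigma'}\qquad\text{for }\sigma\le\sigma' .
\end{equation}
On a set of finite measure, $h^*(t)\le t^{-1/q}\|h\|_{L^q}$ shows that $L^q\subset L^{N,\sigma}$ for all $q>N$ and $\sigma>0$; thus (b) is stronger than (a).

The next lemma estimates the Lorentz norm of a function that grows along nested sets.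

\begin{lemma}\label{lem:shells}
Let $Q_1\supset Q_2\supset\cdots$ be sets of finite measure in $\mathbb R^N$ with $|Q_j|\to0$, and let $0\le h_1\le h_2\le\cdots$. If $f=0$ outside $Q_1$ and $|f|\le h_j$ on $Q_j\setminus Q_{j+1}$, then
\[
\|f\|_{L^{N,\sigma}(\mathbb R^N)}^\sigma\le\frac N\sigma\sum_{j\ge1}\big(h_j|Q_j|^{1/N}\big)^\sigma,\qquad0<\sigma<\infty .
\]
\end{lemma}

\begin{proof}
Outside $Q_{j+1}$ we have $|f|\le h_j$, because the $h_m$ increase. Hence $f^*(t)\le h_j$ for $t\ge|Q_{j+1}|$, and $f^*(t)=0$ for $t\ge|Q_1|$. The part of the integral over $[|Q_{j+1}|,|Q_j|)$ is at most $h_j^\sigma\int_0^{|Q_j|}t^{\sigma/N-1}\,dt$.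
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bound}, parts \textup{(i)} and \textup{(ii)}]
(i) Since $q>N\ge2$, H\"older's inequality on $(0,t)$ gives $F(t)\le\big(\frac1t\int_0^t(f^*)^q\big)^{1/q}\le t^{-1/q}\|f\|_{L^q(B_R)}$. Therefore
\[
\Phi(f;B_R)^\gamma\le\|f\|_{L^q(B_R)}^\gamma\int_0^{|B_R|}t^{\gamma(\frac1N-\frac1q)}\,\frac{dt}t=C(N,p,q)\,R^{\gamma(1-N/q)}\|f\|_{L^q(B_R)}^\gamma ,
\]
and the integral converges at $0$ because $q>N$.

(ii) On $(2^{-m}t,2^{-m+1}t]$ we have $f^*\le f^*(2^{-m}t)$, so $F(t)^2\le\sum_{m\ge1}2^{-m}f^*(2^{-m}t)^2$. Since $\gamma/2\le1$, the power $\gamma/2$ is subadditive and $F(t)^\gamma\le\sum_{m\ge1}2^{-m\gamma/2}f^*(2^{-m}t)^\gamma$. The substitution $t=2^ms$ in the $m$-th term gives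
\[
\Phi(f;B_R)^\gamma\le\sum_{m\ge1}2^{-m\gamma(\frac12-\frac1N)}\,\|f\|_{L^{N,\gamma}(B_R)}^\gamma ,
\]
and the series converges because $N\ge3$.
\end{proof}

\begin{remark}\label{rem:plane}
Since $f^*\le F$, we always have $\|f\|_{L^{N,\gamma}(B_R)}\le\Phi(f;B_R)$, so for $N\ge3$ the two quantities are comparable. For $N=2$ part (ii) fails. Let $\beta=\frac1\gamma+\frac12$, and let $f$ be the radial function on a small disk with $f^*(t)=t^{-1/2}|\log t|^{-\beta}$, which is decreasing for $t<e^{-2\beta}$. Then $\big(t^{1/2}f^*(t)\big)^\gamma=|\log t|^{-1-\gamma/2}$ is integrable near $0$ against $dt/t$, while $tF(t)^2=|\log t|^{1-2\beta}/(2\beta-1)$, so that $\big(t^{1/2}F(t)\big)^\gamma=c|\log t|^{-1}$ is not. Thus $f\in L^{2,\gamma}$ and $\Phi=\infty$, and Theorem~\ref{thm:bound} says nothing about this $f$.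
\end{remark}

\begin{proposition}\label{prop:poisson}
Let $p=2$ and $N\ge2$. If $f$ is locally in $L^{N,1}$, then every local weak solution of \eqref{eq:main} is locally Lipschitz.
\end{proposition}

\begin{proof}
The equation is $-\Delta u=f$. Let $B\Subset\Omega$ be a ball, let $\Gamma$ be the fundamental solution of $-\Delta$, so that $|\nabla\Gamma(x)|=C|x|^{1-N}$, and let $w=\Gamma*(f\mathbf 1_B)$. By \eqref{eq:inclusion}, $f\mathbf 1_B\in L^N$, so $w\in L^1_{\mathrm{loc}}$, and $-\Delta w=f\mathbf 1_B$ and $\nabla w=\nabla\Gamma*(f\mathbf 1_B)$ in the sense of distributions. The distribution $u-w$ is harmonic in $B$, hence smooth by Weyl's lemma. The set $\{|x|^{1-N}>\lambda\}$ has measure $|B_1|\lambda^{-N/(N-1)}$, so the rearrangement of $|x|^{1-N}$ is $Ct^{-(N-1)/N}$, and the Hardy--Littlewood inequality gives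
\[
|\nabla w(x)|\le C\int_B|f(y)|\,|x-y|^{1-N}\,dy\le C\int_0^\infty f^*(t)\,t^{1/N}\,\frac{dt}t=C\|f\|_{L^{N,1}(B)} .
\]
Hence $\nabla u\in L^\infty_{\mathrm{loc}}(B)$.
\end{proof}

\section{Thin boxes and unbounded gradients}\label{sec:boxes}

In this section $g(t)=|t|^{p-2}t$. Since $p\ge2$, $g$ is $C^1$ and $g'(t)=(p-1)|t|^{p-2}$. We write $x=(x_1,x')$, we fix once and for all $\chi\in C_c^\infty((-1,1))$ with $\chi=1$ on $[-\frac12,\frac12]$, and we set $\zeta(y)=y_1\prod_{l=1}^N\chi(y_l)$.

\subsection{The cost of one increment}\label{sec:cost}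

The function $x_1$ solves \eqref{eq:main} with $f=0$. How large must $f$ be to raise $\partial_1u$ from $1$ to $1+d$ near the origin, for small $d$? Take $N=2$, $p=4$, where the equation reads $f=-3(\partial_1u)^2\partial_1\partial_1u-3(\partial_2u)^2\partial_2\partial_2u$, and try
\[
u=x_1+z,\qquad z(x)=dr\,\zeta\Big(\frac{x_1}r,\frac{x_2}\ell\Big).
\]
The bump $z$ lives in the box $[-r,r]\times[-\ell,\ell]$ and equals $dx_1$ in the box of half the size. The first term of $f$ is at most $Cd/r$. The second is at most $C(dr/\ell)^2\,dr/\ell^2=C(dr)^3/\ell^4$. In a square, $\ell=r$, the second bound is $d^3/r$, far below the first, and $\|f\|_{L^2}\le C(d/r)\,r=Cd$. The slack can be spent on making the box thinner: the second bound stays below the first until $\ell=r\sqrt d$. For this $\ell$ we still have $|f|\le Cd/r$, now on a set of measure $4r^2\sqrt d$, and so $\|f\|_{L^2}\le Cd^{5/4}$. The gains $d_j=1/j$ have a divergent sum, while the costs $j^{-5/4}$ have a convergent one. Here $5/4=1/\gamma$.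 For the Laplacian the second bound would be $dr/\ell^2$, which reaches $d/r$ already at $\ell=r$, and no such saving occurs.

The general computation is the same.

\begin{lemma}\label{lem:bump}
Let $L\ge1$, $0<d\le1$, $r,\ell>0$, $Q=[-r,r]\times[-\ell,\ell]^{N-1}$, and let $z(x)=dr\,\zeta(x_1/r,x'/\ell)$ and $v=Lx_1+z$. Then $z$ has compact support in the interior of $Q$, $z=dx_1$ on $\frac12Q$, $|z|\le Cdr$, $|\partial_1z|\le Cd$, $|\partial_iz|\le Cdr/\ell$ for $i\ge2$, and
\[
\Big|\sum_{l}\partial_l\,g(\partial_lv)\Big|\le C\Big(L^{p-2}\frac dr+\frac{(dr)^{p-1}}{\ell^p}\Big)\mathbf 1_Q .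
\]
\end{lemma}

\begin{proof}
The statements on $z$ follow from the choice of $\chi$ and the chain rule, which also gives $|\partial_1\partial_1z|\le Cd/r$ and $|\partial_i\partial_iz|\le Cdr/\ell^2$. We have $\partial_lg(\partial_lv)=(p-1)|\partial_lv|^{p-2}\partial_l\partial_lz$, which vanishes outside $Q$. For $l=1$ use $|\partial_1v|\le L+Cd\le CL$; for $l=i\ge2$ use $\partial_iv=\partial_iz$, which gives the bound $C(dr/\ell)^{p-2}dr/\ell^2$.
\end{proof}

Let $L=1$ and multiply the larger of the two terms by $|Q|^{1/N}=2(r\ell^{N-1})^{1/N}$ to bound the $L^N$ norm. The two terms are equal for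
\begin{equation}\label{eq:ell}
\ell=r\,d^{(p-2)/p}.
\end{equation}
For larger $\ell$ the bound is $C(d/r)(r\ell^{N-1})^{1/N}$, which increases with $\ell$; for smaller $\ell$ it is a multiple of $\ell^{-p+(N-1)/N}$, which decreases. So \eqref{eq:ell} minimizes the bound. With this choice
\begin{equation}\label{eq:box}
|Q|=2^Nr^Nd^A,\qquad|\partial_iz|\le Cd^{2/p}\ \ (i\ge2),\qquad\frac dr\,|Q|^{1/N}=2d^{1+A/N}=2d^{1/\gamma}.
\end{equation}

\subsection{Proof of Theorem~\ref{thm:counter}}

\emph{Construction.} For $j\ge1$ let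
\[
d_j=\frac1j,\qquad r_j=4^{-j},\qquad\ell_j=r_jd_j^{(p-2)/p},\qquad L_j=1+\sum_{m=1}^jd_m\le2+\log j,
\]
let $L_0=1$, let $Q_j$ and $z_j$ be the box and the bump of Lemma~\ref{lem:bump} with parameters $d_j,r_j,\ell_j$, and define
\[
u=x_1+\sum_{j\ge1}z_j .
\]
Since $r_{j+1}=r_j/4$ and $\ell_{j+1}\le\ell_j/4$, the box $Q_{j+1}$ lies in the interior of $\frac12Q_j$. The series converges uniformly because $|z_j|\le C4^{-j}$, and it is locally finite in $\mathbb R^N\setminus\{0\}$, so $u\in C(\mathbb R^N)\cap C^\infty(\mathbb R^N\setminus\{0\})$. Near a point of $Q_j\setminus Q_{j+1}$ we have $z_m=d_mx_1$ for $m<j$ and $z_m=0$ for $m>j$, so $u=L_{j-1}x_1+z_j$ there: only one bump is active. In particular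
\begin{equation}\label{eq:plateau}
\nabla u=L_je_1\quad\text{on }\tfrac12Q_j\setminus Q_{j+1},
\end{equation}
and $u=x_1$ outside $Q_1$. The sets in \eqref{eq:plateau} have positive measure and shrink to $0$, and $L_j\to\infty$. Hence the pointwise gradient of $u$ is not essentially bounded in any neighborhood of $0$.

\emph{The right-hand side.} Define $f=-\sum_l\partial_lg(\partial_lu)$ on $\mathbb R^N\setminus\{0\}$. It vanishes outside $Q_1$. By Lemma~\ref{lem:bump} with $L=L_{j-1}$ and the identity $(d_jr_j)^{p-1}\ell_j^{-p}=d_j/r_j$,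
\[
|f|\le h_j:=C(2+\log j)^{p-2}\,\frac{d_j}{r_j}=C(2+\log j)^{p-2}\,\frac{4^j}j\quad\text{on }Q_j\setminus Q_{j+1}.
\]
The sequence $h_j$ is nondecreasing. Lemma~\ref{lem:shells} and \eqref{eq:box} give
\[
\|f\|^\sigma_{L^{N,\sigma}(\mathbb R^N)}\le C(N,p,\sigma)\sum_{j\ge1}(2+\log j)^{(p-2)\sigma}j^{-\sigma/\gamma},
\]
which is finite for $\sigma>\gamma$. The growing slope $L_j$ makes each increment more expensive, but only by a logarithmic factor. The hypothesis $p>2$ enters here: it gives $\gamma<1$, so that $\sigma=1$ is allowed.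

\emph{Integrability.} By Lemma~\ref{lem:bump} and \eqref{eq:box}, $|\nabla u|\le CL_j$ on $Q_j\setminus Q_{j+1}$. Since $|Q_j|\le2^N4^{-jN}$, we get $\int_{Q_1}|\nabla u|^p\le C\sum_jL_j^p|Q_j|<\infty$ and $\int|f|\le\sum_jh_j|Q_j|<\infty$. So $\nabla u\in L^p_{\mathrm{loc}}$, and $g(\partial_lu)$ and $f$ are locally integrable.

\emph{No contribution from the origin.} Let $\varphi\in C_c^\infty(\mathbb R^N)$ and $D_j=\mathbb R^N\setminus\frac12Q_j$. The box $\frac12Q_j$ has sides at most $r_j$, so its boundary has area at most $2Nr_j^{N-1}$. The function $u$ is smooth in a neighborhood of $\overline{D_j}$. Integration by parts on $D_j$ gives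
\[
\Big|\int_{D_j}\big(u\,\partial_l\varphi+\varphi\,\partial_lu\big)\,dx\Big|\le\|u\|_{L^\infty(Q_1)}\|\varphi\|_{L^\infty}\,2Nr_j^{N-1}\to0,
\]
so the pointwise gradient of $u$ is its weak gradient and $u\in W^{1,p}_{\mathrm{loc}}(\mathbb R^N)$. The boundary of $\frac12Q_j$ is contained in the set in \eqref{eq:plateau}, so the field $(g(\partial_lu))_l$ has length $L_j^{p-1}$ on it, and
\[
\Big|\int_{D_j}\Big(\sum_lg(\partial_lu)\,\partial_l\varphi-f\varphi\Big)dx\Big|\le L_j^{p-1}\|\varphi\|_{L^\infty}\,2Nr_j^{N-1}\to0 .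
\]
The integrand is integrable on $\mathbb R^N$, so \eqref{eq:weak} holds with $\Omega=\mathbb R^N$. \hfill$\square$

\section{The gradient bound for regularized equations}\label{sec:regularized}

\subsection{The class of equations}

We want to use \eqref{eq:formal}, and to start from a finite bound for $\nabla u$ and improve it. A weak solution of \eqref{eq:main} is only known to be in $W^{1,p}_{\mathrm{loc}}$, so neither is available. We therefore replace the coefficient $(p-1)|t|^{p-2}$ by a nondegenerate one and prove an estimate that does not depend on the ellipticity bounds.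

Let $a:\mathbb R\to(0,\infty)$ be continuous, bounded, even and nondecreasing on $[0,\infty)$, with
\begin{equation}\label{eq:growth}
a(st)\le s^{p-2}a(t)\qquad(s\ge1,\ t\ge0).
\end{equation}
Condition \eqref{eq:growth} limits how fast $a$ can decay from a level $M$ to a lower level $\delta$: $a(\delta)\ge(\delta/M)^{p-2}a(M)$. Together with monotonicity, it is the only property of $a$ that is used quantitatively; the constants below do not depend on $a(0)=\min a$ or on $\Lambda=\sup a$. Let $g(t)=\int_0^ta$, an odd function with $|g(t)|\le\Lambda|t|$; for $a=(p-1)|t|^{p-2}$ we would recover the $g$ of Section~\ref{sec:boxes}. Throughout this section $f\in C^\infty(\mathbb R^N)$ is bounded with bounded derivatives, and $u\in W^{1,2}(B_R)$ is a weak solution of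
\begin{equation}\label{eq:reg}
-\sum_l\partial_l\,g(\partial_lu)=f\quad\text{in }B_R .
\end{equation}
We write $\|\cdot\|_q$ for the norm of $L^q(\mathbb R^N)$.

\begin{lemma}\label{lem:qualitative}
We have $u\in W^{2,2}_{\mathrm{loc}}(B_R)$ and $\nabla u\in L^\infty_{\mathrm{loc}}(B_R)$. For each $k$ and each $\varphi\in W^{1,2}(B_R)$ with compact support in $B_R$,
\begin{equation}\label{eq:diff}
\sum_l\int a(\partial_lu)\,\partial_l\partial_ku\,\partial_l\varphi\,dx=-\int f\,\partial_k\varphi\,dx .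
\end{equation}
\end{lemma}

\begin{proof}
Let $D_hv(x)=(v(x+he_k)-v(x))/h$. We have $D_hg(\partial_lu)=a^l_h\,\partial_lD_hu$ with
\[
a^l_h(x)=\int_0^1a\big((1-\vartheta)\partial_lu(x)+\vartheta\,\partial_lu(x+he_k)\big)\,d\vartheta\in[a(0),\Lambda].
\]
Testing \eqref{eq:reg} with $D_{-h}\varphi$ shows that $\sum_l\int a^l_h\,\partial_lD_hu\,\partial_l\varphi=\int D_hf\,\varphi$ for $\varphi\in W^{1,2}$ with compact support in $B_R$ and $|h|$ small. The choice $\varphi=\eta^2D_hu$ with $\eta\in C_c^\infty(B_R)$ gives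
\[
a(0)\int\eta^2|\nabla D_hu|^2\le2\Lambda\int|\eta|\,|\nabla D_hu|\,|\nabla\eta|\,|D_hu|+\|\nabla f\|_\infty\int\eta^2|D_hu| .
\]
The quotients $D_hu$ are bounded in $L^2(\operatorname{supp}\eta)$ by $\|\partial_ku\|_{L^2(B_R)}$, so Young's inequality bounds $\int\eta^2|\nabla D_hu|^2$ uniformly in $h$. Hence $u\in W^{2,2}_{\mathrm{loc}}(B_R)$. Since $g\in C^1$ has bounded derivative, $\partial_kg(\partial_lu)=a(\partial_lu)\partial_l\partial_ku$. Testing \eqref{eq:reg} with $\partial_k\varphi$, $\varphi\in C_c^\infty(B_R)$, and integrating by parts in $x_k$ on the left gives \eqref{eq:diff}; the general case follows by density. The right side of \eqref{eq:diff} equals $\int\partial_kf\,\varphi$. Thus $\partial_ku\in W^{1,2}_{\mathrm{loc}}$ solves a linear equation in divergence form whose coefficients are measurable and lie in $[a(0),\Lambda]$, with bounded right-hand side. Such solutions are locally bounded \cite[Theorem~8.17]{GT}.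
\end{proof}

The smoothness of $f$ is used only in Lemma~\ref{lem:qualitative}. In \eqref{eq:diff} the derivative sits on the test function, and the estimates below see $f$ only through $\Phi(f;B_R)$. The function $t\mapsto ta(t)$ is continuous, strictly increasing and maps $[0,\infty)$ onto itself, so the number $K$ in the next statement exists and is unique.

\begin{proposition}\label{prop:apriori}
There are $C_0$ and $C$, depending only on $N$ and $p$, such that
\[
\|\nabla u\|_{L^\infty(B_{R/2})}\le C\Big[\Big(\frac1{|B_R|}\int_{B_R}|\nabla u|^2\,dx\Big)^{1/2}+K\Big],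
\]
where $K\ge0$ is defined by $Ka(K)=C_0\Phi(f;B_R)$.
\end{proposition}

\subsection{Half a derivative in the degenerate directions}

Suppose that $|\partial_lu|\le M$ for all $l$, and let $w=(\partial_ku-\kappa)_+$ with $\kappa\ge M/2$. De Giorgi's method tests \eqref{eq:diff} with $w$, obtains a bound for $\sum_l\int a(\partial_lu)(\partial_lw)^2$, and turns it into higher integrability of $w$ by the Sobolev inequality. Where $w>0$ we have $\partial_ku>M/2$, so the weight $a(\partial_ku)$ is comparable to $a(M)$ and $\partial_kw$ is under control. For $i\ne k$ the weight $a(\partial_iu)$ degenerates where $\partial_iu$ is small, and there the energy gives no information on $\partial_iw$. One controlled direction is not enough for a Sobolev inequality.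

The missing information comes from the fact that $w$ is built from a partial derivative. We use the unitary Fourier transform, for which $\|\hat v\|_2=\|v\|_2$ and $|\widehat{\partial_lv}|=|\xi_l||\hat v|$. For $N=2$ and $v\in C_c^\infty(\mathbb R^2)$, the Cauchy--Schwarz inequality gives
\[
\int|\xi_2|\,|\widehat{\partial_1v}|^2\,d\xi=\int|\xi_2\hat v|\,|\xi_1^2\hat v|\,d\xi\le\|\partial_2v\|_2\,\|\partial_1\partial_1v\|_2 .
\]
The left side measures half a derivative of $\partial_1v$ in the direction $x_2$. It is bounded by the derivative of $\partial_1v$ in the good direction $x_1$ times the size of $\partial_2v$, and $\partial_2v$ is small exactly when the equation degenerates in $x_2$. The identity behind this is $\partial_2(\partial_1v)=\partial_1(\partial_2v)$: the $x_2$-derivative of $\partial_1v$ is the $x_1$-derivative of a small function. The next lemma allows an error term, which will absorb the region where $\partial_iu$ is not small, and records the two length scales. We recall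 the Sobolev embedding $H^{1/2}(\mathbb R^N)\subset L^{2N/(N-1)}(\mathbb R^N)$, $N\ge2$: $\|\psi\|^2_{2N/(N-1)}\le C\int(1+|\xi|^2)^{1/2}|\hat\psi|^2\,d\xi$.

\begin{lemma}\label{lem:sobolev}
Let $1\le k\le N$, $r,\ell,\Xi>0$ and $V=r\ell^{N-1}$. Let $\psi\in W^{1,2}(\mathbb R^N)$ satisfy $\|\psi\|_2\le\Xi$ and $\|\partial_k\psi\|_2\le\Xi/r$. Suppose that for each $i\ne k$ there are $X_i\in W^{1,2}(\mathbb R^N)$ and $Z_i\in L^2(\mathbb R^N)$ with
\[
\partial_i\psi=\partial_kX_i+Z_i,\qquad\|X_i\|_2\le\Xi\,r/\ell,\qquad\|Z_i\|_2\le\Xi/\ell .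
\]
Then $\|\psi\|^2_{2N/(N-1)}\le CV^{-1/N}\Xi^2$.
\end{lemma}

\begin{proof}
Let first $r=\ell=1$. From $|\xi_i\hat\psi|\le|\xi_k\hat X_i|+|\hat Z_i|$ we get $|\xi_i||\hat\psi|^2\le|\hat X_i||\xi_k\hat\psi|+|\hat Z_i||\hat\psi|$, hence
\[
\int|\xi_i||\hat\psi|^2\,d\xi\le\|X_i\|_2\|\partial_k\psi\|_2+\|Z_i\|_2\|\psi\|_2\le2\Xi^2 .
\]
Since $(1+|\xi|^2)^{1/2}\le1+\sum_l|\xi_l|\le\frac32+\frac12\xi_k^2+\sum_{i\ne k}|\xi_i|$, we obtain $\int(1+|\xi|^2)^{1/2}|\hat\psi|^2\le2N\Xi^2$, and the embedding gives the claim.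

In general, let $D$ be the diagonal matrix with entry $r$ in position $k$ and $\ell$ in the other positions, so $\det D=V$. The functions $\tilde\psi(y)=\psi(Dy)$, $\tilde X_i(y)=(\ell/r)X_i(Dy)$ and $\tilde Z_i(y)=\ell Z_i(Dy)$ satisfy $\partial_i\tilde\psi=\partial_k\tilde X_i+\tilde Z_i$, and the norms of $\tilde\psi$, $\partial_k\tilde\psi$, $\tilde X_i$, $\tilde Z_i$ in $L^2$ are at most $\Xi V^{-1/2}$. Therefore $\|\psi\|^2_{2N/(N-1)}=V^{(N-1)/N}\|\tilde\psi\|^2_{2N/(N-1)}\le CV^{(N-1)/N}V^{-1}\Xi^2$.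
\end{proof}

\subsection{One De Giorgi step}

\begin{lemma}\label{lem:step}
Let $B_{R''}\subset B_{R'}\Subset B_R$ with $\rho=R'-R''>0$. Let $M>0$ satisfy $|\partial_lu|\le M$ a.e.\ in $B_{R'}$ for all $l$, and put $\alpha=a(M)$. Fix $k$, $\kappa\ge M/2$ and $0<d\le M$, let $w=(\partial_ku-\kappa)_+$ and $E=\{w>0\}\cap B_{R'}$, and let $T>0$ satisfy $\int_{B_{R'}}w^2\le d^2T$. Define $r$ and $V$ by
\begin{equation}\label{eq:rV}
\frac1{r^2}=\frac1{\rho^2}+\frac1{\alpha^2d^2T}\int_Ef^2\,dx,\qquad V=r^N\Big(\frac dM\Big)^A .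
\end{equation}
Then
\[
|\{w>d\}\cap B_{R''}|\le T,\qquad\int_{B_{R''}}(w-d)_+^2\,dx\le C_1\,d^2T\,\Big(\frac TV\Big)^{1/N}.
\]
\end{lemma}

Compare with Section~\ref{sec:cost}, where $M$ is of order one. There an increment $d$ over a length $r$ is produced by $|f|\le Cd/r$, which matches the definition of $r$, and by \eqref{eq:box} it occupies a box of volume comparable to $V$. The lemma says that this much room is necessary: if the set where $w>d$ has measure $T\ll V$, then little of $w$ remains above the level $d$.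

\begin{proof}
The first bound is Chebyshev's inequality. Put $Y=d^2T$, and note that $1/\rho\le1/r$. Let $\eta\in C_c^\infty(B_{R'})$ with $0\le\eta\le1$, $\eta=1$ on $B_{R''}$ and $|\nabla\eta|\le2/\rho$. By Lemma~\ref{lem:qualitative}, each $\partial_lu$ is in $W^{1,2}\cap L^\infty(B_{R'})$. This class is closed under products, with the product rule, and under composition with Lipschitz piecewise $C^1$ functions, with the chain rule; in particular $\partial_lw=\mathbf 1_E\,\partial_l\partial_ku$.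

\emph{Step 1: energy.} Testing \eqref{eq:diff} with $\varphi=w\eta^2$ gives
\[
\sum_l\int a(\partial_lu)(\partial_lw)^2\eta^2=-2\sum_l\int a(\partial_lu)\,\partial_lw\,w\,\eta\,\partial_l\eta-\int f\,\partial_kw\,\eta^2-2\int f\,w\,\eta\,\partial_k\eta .
\]
In $B_{R'}$ we have $a(\partial_lu)\le\alpha$. On $E$ we have $\partial_ku>M/2$, so $a(\partial_ku)\ge a(M/2)\ge2^{2-p}\alpha$ by \eqref{eq:growth}; this is the only use of $\kappa\ge M/2$. All integrands vanish outside $E$, and by Young's inequality the three terms on the right are at most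
\begin{gather*}
\frac12\sum_l\int a(\partial_lu)(\partial_lw)^2\eta^2+2\alpha\int w^2|\nabla\eta|^2,\\
\frac14\int a(\partial_ku)(\partial_kw)^2\eta^2+\frac{2^{p-2}}\alpha\int_Ef^2,\qquad\frac1\alpha\int_Ef^2+\alpha\int w^2|\nabla\eta|^2 .
\end{gather*}
Since $\int w^2|\nabla\eta|^2\le4Y/\rho^2$ and $Y/\rho^2+\alpha^{-2}\int_Ef^2=Y/r^2$, absorbing the energy terms gives
\begin{equation}\label{eq:energy}
\sum_l\int a(\partial_lu)(\partial_lw)^2\eta^2\le C\alpha\,\frac Y{r^2},\qquad\int(\partial_kw)^2\eta^2\le C\,\frac Y{r^2}.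
\end{equation}

\emph{Step 2: the function $\psi$.} The identity $\partial_iw=\partial_k(\partial_iu)$ holds only on $E$, and $\mathbf 1_E$ cannot be differentiated. We replace $\mathbf 1_E$ by $\theta=\min\{w,d\}$, which vanishes outside $E$, is bounded by both $w$ and $d$, and satisfies $|\partial_k\theta|\le|\partial_kw|$. The product $\theta\,\partial_iw$ is a derivative: let $\Theta(s)=s^2$ for $0\le s\le d$ and $\Theta(s)=2ds-d^2$ for $s\ge d$, so that $\Theta'(s)=2\min\{s,d\}$ and $\Theta(s)\le2ds$. Put $\psi=\Theta(w)\eta$, extended by zero. Then $\partial_l\psi=2\theta\,\partial_lw\,\eta+\Theta(w)\partial_l\eta$, and \eqref{eq:energy} gives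
\begin{equation}\label{eq:psi}
\|\psi\|_2\le2dY^{1/2},\qquad\|\partial_k\psi\|_2\le2d\|\partial_kw\,\eta\|_2+\frac{4d}\rho Y^{1/2}\le\frac{Cd\,Y^{1/2}}r .
\end{equation}

\emph{Step 3: splitting $\partial_i\psi$.} Let $i\ne k$, let $\delta\in[d,M]$ be a threshold to be chosen, and let $U=\max\{-\delta,\min\{\partial_iu,\delta\}\}$. Then $\partial_kU=\mathbf 1_{\{|\partial_iu|<\delta\}}\partial_k\partial_iu$, and since $\theta\,\partial_iw=\theta\,\partial_k\partial_iu$,
\[
\theta\,\partial_iw=\theta\,\partial_kU+\theta\,\partial_iw\,\mathbf 1_{\{|\partial_iu|\ge\delta\}} .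
\]
Moving $\partial_k$ outside the product $2\theta\eta\,\partial_kU$, we obtain $\partial_i\psi=\partial_kX+Z$ with
\[
X=2\theta U\eta,\qquad Z=-2\,\partial_k\theta\,U\eta-2\theta U\,\partial_k\eta+2\theta\,\partial_iw\,\mathbf 1_{\{|\partial_iu|\ge\delta\}}\eta+\Theta(w)\,\partial_i\eta .
\]
From $\theta\le w$ and $|U|\le\delta$ we get $\|X\|_2\le2\delta Y^{1/2}$. The first, second and fourth terms of $Z$ have norms at most $2\delta\|\partial_kw\,\eta\|_2$, $4\delta Y^{1/2}/\rho$ and $4dY^{1/2}/\rho$; by \eqref{eq:energy} and $d\le\delta$, each is at most $C\delta Y^{1/2}/r$. In the third term $a(\partial_iu)\ge a(\delta)\ge(\delta/M)^{p-2}\alpha$ by \eqref{eq:growth}, so \eqref{eq:energy} and $\theta\le d$ give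
\[
\big\|\theta\,\partial_iw\,\mathbf 1_{\{|\partial_iu|\ge\delta\}}\eta\big\|_2\le\frac d{a(\delta)^{1/2}}\Big(\int a(\partial_iu)(\partial_iw)^2\eta^2\Big)^{1/2}\le Cd\Big(\frac M\delta\Big)^{\frac{p-2}2}\frac{Y^{1/2}}r .
\]
The region where $\partial_iu$ is small costs $\delta$, and the region where it is large costs $d(M/\delta)^{(p-2)/2}$. The two are equal when $\delta^{p/2}=dM^{(p-2)/2}$, that is, for
\[
\delta=M\Big(\frac dM\Big)^{2/p},
\]
which lies in $[d,M]$ because $d\le M$ and $p\ge2$. This is the size of the transversal derivatives in \eqref{eq:box}. With this choice $\|Z\|_2\le C\delta Y^{1/2}/r$.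

\emph{Step 4: conclusion.} Let $\ell=rd/\delta=r(d/M)^{(p-2)/p}$, as in \eqref{eq:ell}; then $r\ell^{N-1}=V$. Since $\delta=dr/\ell$, Step 3 reads $\|X\|_2\le2dY^{1/2}\,r/\ell$ and $\|Z\|_2\le CdY^{1/2}/\ell$. Together with \eqref{eq:psi}, these are the hypotheses of Lemma~\ref{lem:sobolev} with $\Xi=CdY^{1/2}$, so $\|\psi\|^2_{2N/(N-1)}\le CV^{-1/N}d^2Y$. On $S=\{w>d\}\cap B_{R''}$ we have $\psi=2dw-d^2\ge dw\ge d(w-d)_+$. By H\"older's inequality and $|S|\le T$,
\[
\int_{B_{R''}}(w-d)_+^2\le d^{-2}\int_S\psi^2\le d^{-2}\|\psi\|^2_{2N/(N-1)}|S|^{1/N}\le C\,Y\Big(\frac TV\Big)^{1/N}.\qedhere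
\]
\end{proof}

\subsection{The iteration}

We now lower the bound on the gradient from $M$ to $\frac34M$. We raise the level from $\kappa_0=M/2$ by increments $d_j=\tau_jM$, shrink the radius by amounts $\rho_j$, and propagate the bound $\int(\partial_ku-\kappa_j)_+^2\le d_j^2T_j$ with $T_j=2^{-j}T_0$. If $d_{j+1}\ge d_j/2$, then $d_{j+1}^2T_{j+1}\ge\frac18d_j^2T_j$, and by Lemma~\ref{lem:step} the bound propagates as soon as $V_j\ge(8C_1)^NT_j$, that is, $r_j\ge8C_1T_j^{1/N}\tau_j^{-A/N}$. By \eqref{eq:rV} this is one condition on $\rho_j$ and one on $f$. The first defines $\rho_j$. The second has the form $\tau_j^{1+A/N}\ge CT_j^{1/N}F(2T_j)/(\alpha M)$, and it bounds each increment from below by the power $\gamma$ of the size of $f$ at scale $T_j$. The increments must add up to at most $M/4$, and the sum of these lower bounds is a dyadic version of $\Phi^\gamma$.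

\begin{lemma}\label{lem:reduction}
There are $c$ and $C_0$, depending only on $N$ and $p$, with the following property. Let $0<s<s'<R$ and $M>0$, with $|\partial_lu|\le M$ a.e.\ in $B_{s'}$ for all $l$. If
\[
\int_{B_{s'}}|\nabla u|^2\,dx\le c\,(s'-s)^NM^2\qquad\text{and}\qquad Ma(M)\ge C_0\Phi(f;B_R),
\]
then $|\partial_lu|\le\frac34M$ a.e.\ in $B_s$ for all $l$.
\end{lemma}

\begin{proof}
Since $g$ is odd, $(-u,-f)$ satisfies the same assumptions, so it suffices to prove $\partial_ku\le\frac34M$ in $B_s$ for each $k$.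

\emph{Parameters.} Let $\alpha=a(M)$, $C_2=16C_1$, $\nu=\frac1{2(A+1)}$ and $\tau_*=\frac18(1-2^{-\nu})$. Let $T_j=2^{-j}T_0$ with $T_0=c_0(s'-s)^N$, where $c_0\le|B_1|/4$ is fixed below; then $4T_0\le|B_R|$. For $j\ge0$ put
\begin{gather*}
b_j=\Big(\frac{C_2T_j^{1/N}F(2T_j)}{\alpha M}\Big)^\gamma,\qquad\tau_j=\max\Big\{\max_{0\le m\le j}2^{-(j-m)}b_m,\ \tau_*2^{-\nu j}\Big\},\\
d_j=\tau_jM,\qquad\rho_j=C_2T_j^{1/N}\tau_j^{-A/N}.
\end{gather*}
The inner maximum ensures $\tau_j\ge b_j$ and, since $\nu\le1$, also $\tau_{j+1}\ge\frac12\tau_j$. The floor $\tau_*2^{-\nu j}$ is needed because the $b_j$ may vanish, and a small increment requires a large loss of radius $\rho_j$.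

\emph{The levels stay below $\frac34M$.} The function $t^{1/2}F(t)$ is nondecreasing, so $F(2T_j)\le\sqrt2F(t)$ for $t\in[2T_j,4T_j]$; also $T_j^{1/N}\le t^{1/N}$ there. These intervals have disjoint interiors, lie in $(0,|B_R|]$, and have measure $\ln2$ for $dt/t$. Hence
\[
\sum_jb_j\le\frac1{\ln2}\Big(\frac{\sqrt2\,C_2}{\alpha M}\Big)^\gamma\int_0^{4T_0}\big(t^{1/N}F(t)\big)^\gamma\frac{dt}t\le\frac1{\ln2}\Big(\frac{\sqrt2\,C_2}{C_0}\Big)^\gamma=\frac1{16}
\]
for $C_0=\sqrt2\,C_2(16/\ln2)^{1/\gamma}$, by the second hypothesis. Bounding the maxima by sums,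
\[
\sum_j\tau_j\le\sum_mb_m\sum_{j\ge m}2^{-(j-m)}+\frac{\tau_*}{1-2^{-\nu}}\le\frac18+\frac18=\frac14 .
\]
So $d_j\le M$, and the levels $\kappa_0=M/2$, $\kappa_{j+1}=\kappa_j+d_j$ lie in $[\frac12M,\frac34M]$.

\emph{The radii stay above $s$.} Since $\tau_j\ge\tau_*2^{-\nu j}$ and $\nu A<\frac12$,
\[
\sum_j\rho_j\le C_2\tau_*^{-A/N}T_0^{1/N}\sum_j2^{-j(1-\nu A)/N}\le C_3T_0^{1/N}=C_3c_0^{1/N}(s'-s).
\]
We fix $c_0=\min\{|B_1|/4,C_3^{-N}\}$. The radii $R_0=s'$, $R_{j+1}=R_j-\rho_j$ satisfy $R_j\ge s$.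

\emph{Induction.} Let $I_j=\int_{B_{R_j}}(\partial_ku-\kappa_j)_+^2$ and $E_j=\{\partial_ku>\kappa_j\}\cap B_{R_j}$. We claim that
\[
I_j\le d_j^2T_j\qquad\text{and}\qquad|E_j|\le2T_j\qquad\text{for all }j\ge0 .
\]
Choose $c=\tau_*^2c_0$, so that the first hypothesis reads $\int_{B_{s'}}|\nabla u|^2\le\tau_*^2M^2T_0$. Then $I_0\le\tau_*^2M^2T_0\le d_0^2T_0$, and Chebyshev's inequality gives $|E_0|\le4\tau_*^2T_0\le2T_0$.

Assume the claim for $j$, and apply Lemma~\ref{lem:step} with $R'=R_j$, $R''=R_{j+1}$, $\kappa=\kappa_j$, $d=d_j$, $T=T_j$; let $r_j$ and $V_j$ be given by \eqref{eq:rV}. For $w=(\partial_ku-\kappa_j)_+$ we have $(w-d_j)_+=(\partial_ku-\kappa_{j+1})_+$, so the first conclusion is $|E_{j+1}|\le T_j=2T_{j+1}$. By \eqref{eq:sup} and $|E_j|\le2T_j$, we have $\int_{E_j}f^2\le2T_jF(2T_j)^2$. The inequality $\tau_j\ge b_j$, raised to the power $1/\gamma=1+A/N$, reads $F(2T_j)/(\alpha d_j)\le1/\rho_j$. Therefore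
\[
\frac1{r_j^2}\le\frac1{\rho_j^2}+\frac{2F(2T_j)^2}{\alpha^2d_j^2}\le\frac3{\rho_j^2},\qquad V_j=r_j^N\tau_j^A\ge\Big(\frac{\rho_j}2\Big)^N\tau_j^A=(8C_1)^NT_j .
\]
The second conclusion of Lemma~\ref{lem:step} gives $I_{j+1}\le\frac18d_j^2T_j\le d_{j+1}^2T_{j+1}$. This proves the claim.

Finally $\int_{B_s}(\partial_ku-\frac34M)_+^2\le I_j\le M^2T_j\to0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:apriori}]
Let $S(s)=\max_l\|\partial_lu\|_{L^\infty(B_s)}$ and $\mathcal D=\|\nabla u\|_{L^2(B_R)}$. By Lemma~\ref{lem:qualitative}, $S(\frac34R)<\infty$. Let $R/2\le s<s'\le\frac34R$ and $M=S(s')$. We claim that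
\begin{equation}\label{eq:S}
S(s)\le\tfrac34S(s')+c^{-1/2}(s'-s)^{-N/2}\mathcal D+K .
\end{equation}
If $M=0$ there is nothing to prove. If both hypotheses of Lemma~\ref{lem:reduction} hold, then $S(s)\le\frac34M$. If the first fails, then $S(s)\le M\le c^{-1/2}(s'-s)^{-N/2}\mathcal D$. If the second fails, then $Ma(M)<Ka(K)$, so $S(s)\le M<K$.

Fix $\beta\in(0,1)$ with $\frac34\beta^{-N/2}<1$, and let $s_0=R/2$, $s_{i+1}=s_i+(1-\beta)\beta^iR/4\le\frac34R$. Applying \eqref{eq:S} $m$ times,
\[
S(R/2)\le\big(\tfrac34\big)^mS\big(\tfrac34R\big)+\sum_{i<m}\big(\tfrac34\big)^i\big[C\beta^{-iN/2}R^{-N/2}\mathcal D+K\big].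
\]
As $m\to\infty$ the first term vanishes, and we get $S(R/2)\le C(R^{-N/2}\mathcal D+K)$. It remains to note that $|\nabla u|\le\sqrt N\,S(R/2)$ a.e.\ in $B_{R/2}$.
\end{proof}

\section{Passage to the limit}\label{sec:limit}

We prove \eqref{eq:bound}; this completes the proof of Theorem~\ref{thm:bound}. Let $u$ be a local weak solution of \eqref{eq:main} and $B_R\Subset\Omega$, centered at the origin, with $\Phi:=\Phi(f;B_R)<\infty$. We solve regularized problems with the boundary values of $u$ and must show three things: the regularization does not increase $\Phi$, the approximations converge to $u$ itself, and the $L^2$ average in Proposition~\ref{prop:apriori} is controlled by the $L^p$ average of $\nabla u$.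

Since $\Phi<\infty$, we have $F(t)<\infty$ for some $t\in(0,|B_R|)$; then $f^*$ is square integrable on $(0,t)$ and bounded on $[t,|B_R|]$, so $f\in L^2(B_R)$. Since $p\ge2$, $u\in W^{1,p}(B_R)\subset W^{1,2}(B_R)$. We use twice the following fact: if $P\in C^1(\mathbb R)$ is convex with $P(0)=0$ and $|P'(t)|\le C|t|$, and $v_n\rightharpoonup v$ weakly in $L^2(B_R)$, then $\int P(v)\le\liminf_n\int P(v_n)$. It follows by integrating $P(v_n)\ge P(v)+P'(v)(v_n-v)$, where $P'(v)\in L^2$.

\emph{Step 1: mollifying $f$.} Let $f_n=(f\mathbf 1_{B_R})*\varrho_n$ with standard even mollifiers $\varrho_n$. Each $f_n$ is smooth with compact support, and $f_n\to f$ in $L^2(B_R)$. Let $E\subset B_R$ with $|E|\le t$, and let $h=\mathbf 1_E*\varrho_n$, so $0\le h\le1$ and $\int h\le t$. Jensen's inequality gives $f_n^2\le(f^2\mathbf 1_{B_R})*\varrho_n$. Since $\varrho_n$ is even, the layer-cake formula and \eqref{eq:layer} give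
\[
\int_Ef_n^2\le\int_{B_R}f^2h=\int_0^\infty\Big(\int_{\{f^2>\lambda\}\cap B_R}h\Big)d\lambda\le\int_0^\infty\min\big\{|\{f^2>\lambda\}\cap B_R|,t\big\}\,d\lambda=\int_0^tf^*(s)^2\,ds .
\]
By \eqref{eq:sup}, the function $F$ of $f_n$ on $B_R$ is at most that of $f$, so $\Phi(f_n;B_R)\le\Phi$.

\emph{Step 2: regularized problems.} For $n\ge1$ let
\[
a_n(t)=(p-1)\Big(\frac1n+\min\{|t|,n\}^2\Big)^{\frac{p-2}2},\qquad G_n(t)=\int_0^{|t|}(|t|-s)\,a_n(s)\,ds .
\]
The function $a_n$ is positive, continuous, bounded, even and nondecreasing on $[0,\infty)$, and \eqref{eq:growth} follows from $\frac1n+\min\{st,n\}^2\le s^2\big(\frac1n+\min\{t,n\}^2\big)$ for $s\ge1$. The function $G_n$ is convex, with $G_n'=g_n:=\int_0^{\,\cdot}a_n$ and $\frac12a_n(0)t^2\le G_n(t)\le\frac12(\sup a_n)t^2$. Uniformly in $n$,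
\begin{equation}\label{eq:Gn}
\tfrac14t^2-\tfrac12\le G_n(t)\le\tfrac{p-1}2(1+t^2)^{p/2},\qquad\text{and}\qquad G_n(t)\to\tfrac1p|t|^p .
\end{equation}
For the lower bound, $a_n(s)\ge1$ for $s\ge1$ gives $G_n(t)\ge\frac12(|t|-1)_+^2$, and $\frac12(|t|-1)^2-\frac14t^2+\frac12=\frac14(|t|-2)^2\ge0$, while $\frac14t^2-\frac12<0$ for $|t|\le1$. The upper bound follows from $a_n(s)\le(p-1)(1+s^2)^{(p-2)/2}$, and the limit from $a_n(s)\to(p-1)s^{p-2}$ for $s>0$. Let
\[
J_n(v)=\int_{B_R}\Big(\sum_lG_n(\partial_lv)-f_nv\Big)dx,\qquad J(v)=\int_{B_R}\Big(\sum_l\frac1p|\partial_lv|^p-fv\Big)dx .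
\]
For fixed $n$, $J_n$ is coercive on $u+W^{1,2}_0(B_R)$ by Poincar\'e's inequality and weakly lower semicontinuous, so it has a minimizer $u_n$. Its Euler--Lagrange equation is \eqref{eq:reg} with $g_n$ and $f_n$, so Proposition~\ref{prop:apriori} applies to $u_n$.

By \eqref{eq:Gn} and dominated convergence, $J_n(u)\to J(u)$. From $J_n(u_n)\le J_n(u)$, \eqref{eq:Gn} and Poincar\'e's inequality for $u_n-u$,
\[
\tfrac14\|\nabla u_n\|^2_{L^2(B_R)}-\tfrac N2|B_R|\le J_n(u)+\|f_n\|_{L^2(B_R)}\big(\|u\|_{L^2(B_R)}+CR\|\nabla u_n-\nabla u\|_{L^2(B_R)}\big),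
\]
so $(u_n)$ is bounded in $W^{1,2}(B_R)$. Along a subsequence, $u_n\rightharpoonup v$ in $W^{1,2}(B_R)$ and $u_n\to v$ in $L^2(B_R)$, with $v\in u+W_0^{1,2}(B_R)$. In particular $\int_{B_R}f_nu_n\to\int_{B_R}fv$.

\emph{Step 3: $v=u$.} The integrands $G_n$ vary with $n$, so we bound them below by fixed ones. Let $P_m$ be defined by $P_m(0)=P_m'(0)=0$ and $P_m''(t)=(p-1)\min\{|t|,m\}^{p-2}$. It is convex and nonnegative, $|P_m'(t)|\le(p-1)m^{p-2}|t|$, and $P_m(t)\uparrow|t|^p/p$ as $m\to\infty$. For $n\ge m$ we have $a_n\ge P_m''$, hence $G_n\ge P_m$. By lower semicontinuity,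
\[
\int_{B_R}\Big(\sum_lP_m(\partial_lv)-fv\Big)dx\le\liminf_nJ_n(u_n)\le\lim_nJ_n(u)=J(u).
\]
Monotone convergence in $m$ gives $\nabla v\in L^p(B_R)$ and $J(v)\le J(u)$.

Next we test \eqref{eq:weak} with $\omega=v-u$. The extension of $\omega\in W_0^{1,2}(B_R)$ by zero is in $W^{1,2}(\mathbb R^N)$, and its gradient is in $L^p(\mathbb R^N)$. The dilations $\omega(x/(1-\varepsilon))$ vanish outside $\overline{B_{(1-\varepsilon)R}}$, and mollifying them at a scale below $\varepsilon R/2$ gives $\varphi_\varepsilon\in C_c^\infty(B_R)$. Dilations are strongly continuous on $L^2$ and $L^p$ and mollification does not increase these norms, so $\varphi_\varepsilon\to\omega$ in $L^2$ and $\nabla\varphi_\varepsilon\to\nabla\omega$ in $L^p$. Since $f\in L^2(B_R)$ and $|\partial_lu|^{p-1}\in L^{p/(p-1)}(B_R)$, identity \eqref{eq:weak} passes to the limit and holds for $\varphi=\omega$. Therefore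
\[
0\ge J(v)-J(u)=\sum_l\int_{B_R}\Big(\frac1p|\partial_lv|^p-\frac1p|\partial_lu|^p-|\partial_lu|^{p-2}\partial_lu\,(\partial_lv-\partial_lu)\Big)dx .
\]
By strict convexity of $|t|^p/p$, each integrand is nonnegative and vanishes only where $\partial_lv=\partial_lu$. Hence $\nabla\omega=0$ a.e., and $\omega=0$ by Poincar\'e's inequality.

\emph{Step 4: the $L^2$ average of $\nabla u_n$.} The lower bound in \eqref{eq:Gn} would leave an additive constant in the estimate, so we compare $t^2$ and $G_n$ at the scale of $\nabla u$. Let $\mu^p=|B_R|^{-1}\int_{B_R}\sum_l|\partial_lu|^p$; if $\mu=0$ there is nothing to prove. Since $v=u$,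
\[
\int_{B_R}\sum_lG_n(\partial_lu_n)\le J_n(u)+\int_{B_R}f_nu_n\ \to\ J(u)+\int_{B_R}fu=\frac{\mu^p}p|B_R| .
\]
The quotient $G_n(t)/t^2=\int_0^1(1-\vartheta)a_n(\vartheta t)\,d\vartheta$ is nondecreasing in $|t|$, so $t^2\le\mu^2G_n(t)/G_n(\mu)$ for $|t|\ge\mu$, and $t^2\le\mu^2+\mu^2G_n(t)/G_n(\mu)$ for all $t$. Summing over $l$, averaging, and using $G_n(\mu)\to\mu^p/p$, we obtain
\[
\limsup_n\frac1{|B_R|}\int_{B_R}|\nabla u_n|^2\,dx\le(N+1)\mu^2 .
\]

\emph{Step 5: conclusion.} Let $K_n$ be the number $K$ of Proposition~\ref{prop:apriori} for $a_n$ and $f_n$; by Step 1, $K_na_n(K_n)\le C_0\Phi$. Let $t_*=\big(C_0\Phi/(p-1)\big)^{1/(p-1)}$. For $n\ge t_*$ we have $t_*a_n(t_*)\ge(p-1)t_*^{p-1}=C_0\Phi\ge K_na_n(K_n)$, so $K_n\le t_*$. Proposition~\ref{prop:apriori} and Step 4 give $\limsup_n\|\nabla u_n\|_{L^\infty(B_{R/2})}\le C(\mu+\Phi^{1/(p-1)})$. A bounded sequence in $L^\infty(B_{R/2})$ that converges weakly in $L^2$ converges weakly-$*$ in $L^\infty$ to the same limit, and the norm is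 weakly-$*$ lower semicontinuous. Hence
\[
\|\nabla u\|_{L^\infty(B_{R/2})}\le C\big(\mu+\Phi^{1/(p-1)}\big).
\]
Since $|\partial_lu|\le|\nabla u|$, we have $\mu^p\le N|B_R|^{-1}\int_{B_R}|\nabla u|^p$, and \eqref{eq:bound} follows. \hfill$\square$

\begin{thebibliography}{9}

\bibitem{GT}
Gilbarg and Trudinger, Theorem~8.17.

\bibitem{slides}
\emph{Regularity Issues For Orthotropic Functionals},\\
\texttt{https://www.mimuw.edu.pl/\%7Eiskrzypczak/LB-pres.pdf}.

\end{thebibliography}
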